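\title{Harmonic functions with vanishing Cauchy data on a boundary set of positive measure in a Lipschitz domain}

\begin{abstract}
We prove that every Lipschitz domain in $\mathbb R^d$, $d\ge3$, carries a harmonic function $u\not\equiv0$ that is $C^1$ up to the boundary and such that $u$ and $\nabla u$ both vanish on a boundary set of positive surface measure. The function is the limit of an iteration. Each step first cancels the boundary values on most of the current set by a harmonic correction whose gradient is controlled by a barrier from a free boundary problem, then passes to a scale at which the boundary is almost flat and the function almost linear, and finally cancels the normal derivative by small dipole layers placed just outside the domain. The dimension enters through the sign of one integral.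
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{domain} is a connected open set $D\subsetneq\mathbb R^d$ with nonempty boundary. It is a \emph{Lipschitz domain} (respectively, a \emph{$C^{1,s}$ domain}) if for every $X_0\in\partial D$ there are $r>0$, a rotated coordinate system $X=(x,t)$ with $x\in\mathbb R^{d-1}$, $t\in\mathbb R$, and a Lipschitz (respectively, $C^{1,s}$) function $\varphi:\mathbb R^{d-1}\to\mathbb R$ such that
\[
D\cap B(X_0,r)=\{(x,t):t>\varphi(x)\}\cap B(X_0,r).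
\]
The domain need not be bounded. A function $u:D\to\mathbb R$ is \emph{$C^1$ up to the boundary} if $u\in C^1(D)$ and both $u$ and $\nabla u$ extend continuously to $\overline D$; on $\partial D$ the symbols $u$ and $\nabla u$ denote these extensions. For a harmonic function of this kind let
\[
\mathcal Z(u)=\{X\in\partial D:\ u(X)=0,\ \nabla u(X)=0\}
\]
be the closed set on which the Cauchy data of $u$ vanish. How large can $\mathcal Z(u)$ be if $u\not\equiv0$? Two simple computations bound it from above.

First, in a Lipschitz domain $\mathcal Z(u)$ has no interior point relative to $\partial D$. Suppose that it contains $\partial D\cap B$ for a small ball $B$ centered on $\partial D$, and extend $u$ by zero to $B\setminus D$. For $\psi\in C_c^\infty(B)$, Green's identity on $\{t>\varphi+\delta\}$ bounds $|\int_{\{t>\varphi+\delta\}}u\,\Delta\psi|$ by a constant times the supremum of $|u|+|\nabla u|$ over the part of the graph of $\varphi+\delta$ in the support of $\psi$, and this tends to $0$ with $\delta$. So the extension is harmonic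 in $B$ and vanishes on an open set. It vanishes in $B$, and then $u\equiv0$ in the connected set $D$.

Second, in the unit disk of the plane $\mathcal Z(u)$ has length zero. The function $f=\partial_1u-i\partial_2u$ is holomorphic and continuous on the closed disk, and $\log(|f|^2+\delta)$ is subharmonic, since its Laplacian is $4\delta|f'|^2/(|f|^2+\delta)^2$. Hence $\log|f(a)|^2$ is at most the Poisson integral of $\log(|f|^2+\delta)$ at $a$. If $f$ vanishes on a set of positive length, this integral tends to $-\infty$ as $\delta\to0$. Then $f\equiv0$ and $u$ is constant.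

One might guess from this that $\mathcal Z(u)$ always has surface measure zero. In higher dimensions the guess is wrong. It is known that if $D\subset\mathbb R^d$ is a $C^{1,s}$ domain with $s>0$ and $d\ge3$, then there is a harmonic function $u\not\equiv0$ in $D$, $C^1$ up to the boundary, with $\mathcal H^{d-1}(\mathcal Z(u))>0$, where $\mathcal H^{d-1}$ is the surface (Hausdorff) measure. The question for rougher boundaries is posed in \cite{remark}: ``We do not know if the theorem is true or not for Lipschitz domains.'' We show that it is true.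

\begin{theorem}\label{thm:main}
Let $D\subset\mathbb R^d$, $d\ge3$, be a Lipschitz domain. There is a harmonic function $u\not\equiv0$ in $D$, $C^1$ up to the boundary, such that
\[
\mathcal H^{d-1}\big(\{X\in\partial D:\ u(X)=0,\ \nabla u(X)=0\}\big)>0 .
\]
\end{theorem}

\subsection{The local theorem}

The construction takes place near one boundary point. All singularities are put into a small box just outside $D$, and the function is harmonic in the rest of space, so the global shape of $D$ plays no role. Let $d\ge3$, let $\varphi:\mathbb R^{d-1}\to\mathbb R$ be Lipschitz with constant $L$, and let $\rho,h>0$. Put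
\[
I=[-\rho,\rho]^{d-1},\qquad \Phi(x)=(x,\varphi(x)),
\]
\[
T=\{(x,t):\ x\in(-2\rho,2\rho)^{d-1},\ \varphi(x)-2h<t<\varphi(x)\},\qquad\Omega=\mathbb R^d\setminus T .
\]
The box $T$ is open and $\Omega$ is closed. We write $|E|$ for the Lebesgue measure of a subset $E$ of $\mathbb R^{d-1}$ or $\mathbb R^d$.

\begin{theorem}\label{thm:local}
For every $\varepsilon>0$ there are a continuous function $u:\Omega\to\mathbb R$ and a compact set $A\subset I$ with $|I\setminus A|\le\varepsilon$ such that $u$ is harmonic in $\operatorname{int}\Omega$ and is not identically $0$ on any nonempty open subset of $\mathbb R^d$ contained in $\Omega$, the gradient $\nabla u$ extends continuously from $\operatorname{int}\Omega$ to $\Omega$, and $u=0$, $\nabla u=0$ on $\Phi(A)$.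
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:local}]
Fix $X_0\in\partial D$ and take the local coordinates with origin $X_0$. Then $\varphi(0)=0$, since otherwise $X_0$ would be interior to $D$ or to its complement. For small $\rho$ and $h$ we have $\overline T\subset B(X_0,r)$, and then $T\cap D=\emptyset$. Since $T$ and $D$ are open, $\overline D\subset\Omega$ and $D\subset\operatorname{int}\Omega$. The points of $\Phi(I)$ lie in $B(X_0,r)$ and on the graph, so $\Phi(I)\subset\partial D$. Take $u$ and $A$ from Theorem~\ref{thm:local} with $\varepsilon=|I|/2$ and restrict $u$ to $D$. The restriction is harmonic, $C^1$ up to the boundary and not identically zero, and $\Phi(A)\subset\mathcal Z(u)$. The projection $(x,t)\mapsto x$ is $1$-Lipschitz and maps $\Phi(A)$ onto $A$, so $\mathcal H^{d-1}(\Phi(A))\ge|A|>0$.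
\end{proof}

\subsection{Outline of the proof}

We construct functions $u_j$, harmonic near $\Omega$, and compact sets $I=A_0\supset A_1\supset\cdots$ such that $|\nabla u_j|\le\lambda_j$ and $|u_j|\le\lambda_js_j$ in the $s_j$-neighborhood of $\Phi(A_j)$, with $\lambda_j\to0$. The limit must be $C^1$, so the step from $u_j$ to $u_{j+1}$ may change the gradient on $\Omega$ only by a summable amount. The step that we construct loses measure $\eta$, changes the gradient by about $C_\eta\lambda_j$, and reduces $\lambda_j$ by a factor $\gamma'$. The decisive point is that $C_\eta$ depends neither on $\gamma'$ nor on $s_j$: a large gain in one step pays for the large constant of the next.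

One step has four parts.
\begin{enumerate}
\item[(1)] \emph{Values.} Add a harmonic function $w$ such that $v=u+w$ vanishes on most of $\Phi(A)$ and is Lipschitz with constant comparable to $\lambda$. On a Lipschitz graph one cannot prescribe the values everywhere and keep the gradient bounded, and a free boundary problem selects the part of the graph to give up (Section~\ref{sec:dirichlet}).
\item[(2)] \emph{Linearization.} Near almost every point where $v$ vanishes, the graph looks like a hyperplane and $v$ looks like a multiple $a\,n\cdot Y$ of the height above it. A Lipschitz graph gives no rate for this, so the scale has to be chosen after all other parameters (Section~\ref{sec:blowup}).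
\item[(3)] \emph{Normal derivative.} On a half-space, the normal derivative of the height function can be almost canceled on most of a given set by a small dipole layer with bounded gradient (Section~\ref{sec:flat}). This is the core of the matter and the place where $d\ge3$ is indispensable.
\item[(4)] \emph{Assembly.} Place a rotated and rescaled dipole layer on the tangent plane over each small cube, and translate everything down by a small amount, so that all singularities lie strictly below the graph (Section~\ref{sec:step}).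
\end{enumerate}
Section~\ref{sec:states} states the step precisely and derives Theorem~\ref{thm:local} from it.

\subsection{Notation and standard facts}\label{sec:facts}

Let $\omega$ be the area of the unit sphere $S^{d-1}$ and $\Gamma(X)=\frac1{(d-2)\omega}|X|^{2-d}$ the Newton kernel, so that $-\Delta\Gamma=\delta_0$; $\Gamma(r)$ is its value at $|X|=r$. We write $\langle v\rangle_E$ for the mean of $v$ over a ball or sphere $E$, $e_d$ for the last basis vector, and $q_0=(-\frac12,\frac12)^{d-1}$. We use the following facts.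

\emph{Harmonic functions.} If $v$ is harmonic in $B(X,r)$, then $|\nabla v(X)|\le\frac dr\sup_{B(X,r)}|v-c|$ for every constant $c$ (interior estimate). A locally integrable function with $\Delta v=0$ in the sense of distributions coincides almost everywhere with a harmonic function (Weyl's lemma). A harmonic function on a connected open set that vanishes on a nonempty open subset vanishes identically (unique continuation).

\emph{Potentials.} Since $\Gamma(\sigma)-\Gamma(r)=\frac1\omega\int_\sigma^r\varrho^{1-d}d\varrho$, Fubini's theorem gives, for a finite measure $\mu\ge0$ and $0<r\le\infty$ (with $\Gamma(\infty)=0$),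
\begin{equation}\label{eq:layer}
\int\big(\Gamma(X-Y)-\Gamma(r)\big)^+d\mu(Y)=\frac1\omega\int_0^r\sigma^{1-d}\mu(B(X,\sigma))\,d\sigma .
\end{equation}
The mean of $\Gamma(\cdot-Y)$ over $\partial B(X,r)$ equals $\min\{\Gamma(X-Y),\Gamma(r)\}$.

\emph{Lattice sums.} Let $o_j\in\mathbb R^d$ be points whose projections to $\mathbb R^{d-1}$ are distinct points of $\delta\mathbb Z^{d-1}$, and let $X\in\mathbb R^d$, $\varrho\ge1$. Projecting to $\mathbb R^{d-1}$, we see that at most $C\varrho^{d-1}$ of them satisfy $|X-o_j|\le\varrho\delta$. The shell $2^i\varrho\delta<|X-o_j|\le2^{i+1}\varrho\delta$ therefore contributes at most $C2^{-i}\varrho^{-1}$ to the sum below, and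
\begin{equation}\label{eq:lattice}
\#\{j:|X-o_j|\le\varrho\delta\}\le C\varrho^{d-1},\qquad\sum_{|X-o_j|>\varrho\delta}\Big(\frac{\delta}{|X-o_j|}\Big)^d\le\frac C\varrho,\qquad C=C(d).
\end{equation}

\section{Canceling the normal derivative on a half-space}\label{sec:flat}

In this section $X=(\xi,y)\in\mathbb R^{d-1}\times\mathbb R$, and constants depend only on $d$ unless indicated.

\subsection{Dipole layers}

Let $c_d=2/\omega$ and $k(X)=c_d\,y|X|^{-d}=-2\partial_y\Gamma(X)$. For $f\in C_c^\infty(\mathbb R^{d-1})$ put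
\[
\mathcal Pf(X)=\int k\big(X-(\xi',0)\big)f(\xi')\,d\xi' .
\]
This is the potential of a layer of vertical dipoles with density $f$. It is harmonic off $\operatorname{supp}f\times\{0\}$, odd in $y$, and tends to $0$ at infinity. For $y>0$ it is the Poisson integral of $f$: it extends continuously to $y\ge0$ with boundary values $f$, and $|\mathcal Pf|\le\sup|f|$. For $y>0$ we have $\partial_{\xi_i}\mathcal Pf=\mathcal P(\partial_if)$, and $\partial_y^2\mathcal Pf=-\mathcal P(\Delta f)$ gives
\[
\partial_y\mathcal Pf(\xi,y)=\partial_y\mathcal Pf(\xi,1)+\int_y^1\mathcal P(\Delta f)(\xi,y')\,dy' .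
\]
So $\nabla\mathcal Pf$ extends continuously from $y>0$ to $y\ge0$, and on $\{y\ge0\}$ the symbol $\nabla\mathcal Pf$ always means this extension. It tends to $0$ at infinity because $|\nabla k(X)|\le C|X|^{-d}$, and therefore it is bounded and uniformly continuous. The normal derivative of $y+\mathcal Pf$ on the boundary,
\[
b_f(\xi)=1+\partial_y\mathcal Pf(\xi,0^+),
\]
is bounded and uniformly continuous, and $b_f(\xi)=1+c_d\int f(\xi')|\xi-\xi'|^{-d}d\xi'$ for $\xi\notin\operatorname{supp}f$.

At a boundary point $\xi\notin\operatorname{supp}f$ the function $y+\mathcal Pf$ vanishes, its tangential gradient $\nabla f(\xi)$ vanishes, and its normal derivative is $b_f(\xi)$. The task is to make $b_f$ small on a large set disjoint from $\operatorname{supp}f$.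

\subsection{One dipole}\label{sec:dipole}

The mechanism is visible for a single point dipole. Replace $f$ by $-c_d^{-1}\delta_0$. Then
\[
y+\mathcal Pf=y\,(1-|X|^{-d}),\qquad b(\xi)=1-|\xi|^{-d}\quad(\xi\ne0).
\]
The dipole lowers $|b|$ below its original value $1$ where $|\xi|^d>\frac12$ and raises it where $|\xi|^d<\frac12$. We shall repeat the operation at smaller and smaller scales, and each repetition multiplies $b$ by such a factor. The net effect of one dipole is therefore measured by the integral of $\log|b|$.

\begin{lemma}\label{lem:log}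
Let $d\ge2$ and $\alpha=\frac{d-1}d$. Then
\[
\int_{\mathbb R^{d-1}}\log\big|1-|\xi|^{-d}\big|\,d\xi=\frac{|S^{d-2}|}d\cdot\frac\pi\alpha\cot(\pi\alpha).
\]
For $d\ge3$ this number is negative, and there is $p\in(0,\frac12]$, depending only on $d$, with
\[
\mathcal I_p:=\int_{\mathbb R^{d-1}}\big(|1-|\xi|^{-d}|^p-1\big)\,d\xi<0 .
\]
\end{lemma}

\begin{proof}
In polar coordinates the substitution $\sigma=|\xi|^{-d}$ turns the first integral into $\frac{|S^{d-2}|}d\int_0^\infty\log|1-\sigma|\,\sigma^{-\alpha-1}d\sigma$. Split at $\sigma=1$ and substitute $\sigma\mapsto1/\sigma$ on $(1,\infty)$. Expanding $\log(1-\sigma)=-\sum_{k\ge1}\sigma^k/k$ and integrating term by term (all terms have one sign), we get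
\begin{align*}
\int_0^\infty\log|1-\sigma|\,\sigma^{-\alpha-1}d\sigma&=\int_0^1\log(1-\sigma)\,(\sigma^{-\alpha-1}+\sigma^{\alpha-1})\,d\sigma-\int_0^1\sigma^{\alpha-1}\log\sigma\,d\sigma\\
&=\frac1{\alpha^2}-\sum_{k\ge1}\frac1k\Big(\frac1{k-\alpha}+\frac1{k+\alpha}\Big)=\frac1{\alpha^2}-\sum_{k\ge1}\frac2{k^2-\alpha^2},
\end{align*}
which is $\frac\pi\alpha\cot(\pi\alpha)$ by the partial fraction expansion of the cotangent. For $d\ge3$ we have $\frac23\le\alpha<1$, and the first term of the series already decides the sign: $\alpha^{-2}\le\frac94<\frac{18}5\le\frac2{1-\alpha^2}$.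

Let $b=1-|\xi|^{-d}$ and $0<p\le\frac12$. The mean value theorem for $p\mapsto|b|^p$ gives $\big||b|^p-1\big|/p\le|\log|b||\max(1,|b|^{1/2})$. The right side is integrable on $\mathbb R^{d-1}$: near $0$ because $d/2<d-1$, near $|\xi|=1$ because the singularity is logarithmic, and near infinity because it is $O(|\xi|^{-d})$. By dominated convergence $\mathcal I_p/p\to\int\log|b|<0$ as $p\to0$.
\end{proof}

For $d=3$ the integral equals $\frac{2\pi}3\cdot\frac{3\pi}2\cot\frac{2\pi}3=-\pi^2/\sqrt3$. For $d=2$ we have $\alpha=\frac12$ and the integral is $0$: a planar dipole gains nothing, in agreement with the computation for the disk in Section~\ref{sec:intro}.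

Here is how the gain is used. Fix a large $R_0$, cut the boundary into cells of side $r$, and put a dipole of strength $(r/R_0)^d$ at the center $x_q$ of each cell $q$. In the variable $\xi=R_0(x-x_q)/r$ the cell is a cube of side $R_0$, and the normal derivative is $1-|\xi|^{-d}+O(R_0^{-d})$, where the error comes from the other cells. Integrated over the cube, the error is of order $R_0^{-1}$, while the gain is a fixed negative number. So for large $R_0$ the geometric mean of $|b|$ over each cell is less than $1$. Now repeat at a scale so small that $b$ is almost constant on each new cell, with dipole strengths proportional to the local value of $b$. Three repairs turn this into a proof. The logarithm is unstable under additive errors where $b$ is near $0$, so we use $|b|^p$, which satisfies $|a+a'|^p\le|a|^p+|a'|^p$. The point dipoles are smoothed, and a small ball around each is discarded. Cells in which $|b|$ is large are abandoned, so that the gradients of the successive corrections have a finite sum that does not depend on the number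 of repetitions.

\subsection{The half-space proposition}

\begin{proposition}\label{prop:flat}
Let $d\ge3$, $M\ge1$, $\eta\in(0,1)$. There is $K_0=K_0(\eta,d,M)\ge1$ with the following property. For every nonempty open set $\Theta\subset B(0,M)\subset\mathbb R^{d-1}$ with $|\Theta|\le M$ and all $\gamma,\kappa\in(0,1)$ there are $f\in C_c^\infty(\Theta)$ and a compact set $S\subset\Theta\setminus\operatorname{supp}f$ such that
\begin{enumerate}
\item[(i)] $|f|\le\kappa$ and $\int f=0$;
\item[(ii)] $|\nabla\mathcal Pf|\le K_0$ on $\{y>0\}$;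
\item[(iii)] $|\Theta\setminus S|\le\eta$ and $|b_f|\le\gamma$ on $S$.
\end{enumerate}
\end{proposition}

The constant $K_0$ does not depend on $\gamma$, $\kappa$, $\Theta$. We begin with one cell. Fix $0\le\beta\in C_c^\infty(B(0,1))$ with $\int\beta=1$, and for $0<\epsilon\le1$ put
\[
\beta_\epsilon=\epsilon^{1-d}\beta(\cdot/\epsilon),\qquad f_\epsilon=-c_d^{-1}\beta_\epsilon,\qquad m_\epsilon=\partial_y\mathcal Pf_\epsilon(\cdot,0^+).
\]
The operator $\mathcal P$ commutes with dilations, so $\nabla\mathcal Pf_\epsilon(X)=\epsilon^{-d}(\nabla\mathcal Pf_1)(X/\epsilon)$. The function $\nabla\mathcal Pf_1$ is bounded on $\{y\ge0\}$ and is $O(|X|^{-d})$ for $|X|\ge2$. Hence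
\begin{equation}\label{eq:bump}
|\nabla\mathcal Pf_\epsilon(X)|\le C_\beta\min(\epsilon^{-d},|X|^{-d})\qquad(y\ge0).
\end{equation}
For $|\xi|\ge\epsilon$ we have $m_\epsilon(\xi)=-\int\beta_\epsilon(\xi')|\xi-\xi'|^{-d}d\xi'$, so $m_\epsilon(\xi)\to-|\xi|^{-d}$ as $\epsilon\to0$ for $\xi\ne0$. The influence of the other cells will be bounded by means of
\[
C_0=C_\beta\sup_{\xi\in q_0}\sum_{j\in\mathbb Z^{d-1}\setminus\{0\}}|\xi-j|^{-d},
\]
which is finite by \eqref{eq:lattice} and $|\xi-j|\ge\frac12$.

\begin{lemma}\label{lem:cell}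
There are $R_0\ge4$, $\bar\epsilon\in(0,1]$ and $c_0\in(0,1)$, depending only on $d$, such that for $0<\epsilon\le\bar\epsilon$ and every measurable $e$ on $R_0q_0$ with $|e|\le C_0R_0^{-d}$,
\[
\int_{R_0q_0\setminus B(0,\epsilon)}|1+m_\epsilon+e|^p\le(1-c_0)\,|R_0q_0| .
\]
\end{lemma}

\begin{proof}
Let $R\ge4$, $C_0R^{-d}\le\frac14$ and $|e|\le C_0R^{-d}$ on $Rq_0$. For $|\xi|\ge4$ we have $|m_\epsilon|\le3^{-d}$, so $1+m_\epsilon$ and $1+m_\epsilon+e$ are at least $\frac12$; the derivative of $a\mapsto a^p$ is at most $1$ on $[\frac12,\infty)$, and thus $|1+m_\epsilon+e|^p\le|1+m_\epsilon|^p+|e|$. For $|\xi|<4$ we use $|1+m_\epsilon+e|^p\le|1+m_\epsilon|^p+|e|^p$. Integrating,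
\[
\int_{Rq_0\setminus B(0,\epsilon)}|1+m_\epsilon+e|^p\le|Rq_0|+\int_{Rq_0\setminus B(0,\epsilon)}\big(|1+m_\epsilon|^p-1\big)+CR^{-1}+CR^{-dp}.
\]
By \eqref{eq:bump} the integrand on the right is dominated by $2+C|\xi|^{-dp}$, which is integrable on $Rq_0$ since $dp\le d/2<d-1$. So for fixed $R$ the integral tends, as $\epsilon\to0$, to $\int_{Rq_0}(|1-|\xi|^{-d}|^p-1)$, and this tends to $\mathcal I_p$ as $R\to\infty$. Choose $R=R_0$ so large that the latter integral is at most $\frac34\mathcal I_p$ and $CR^{-1}+CR^{-dp}\le\frac18|\mathcal I_p|$, and then $\bar\epsilon$ so small that the integral on the right is at most $\frac58\mathcal I_p$ for $\epsilon\le\bar\epsilon$. The right side is then at most $|R_0q_0|-\frac12|\mathcal I_p|$, and we take $c_0=\min\{\frac12,\frac12|\mathcal I_p|R_0^{1-d}\}$.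
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:flat}]
\emph{Parameters.} Let $v_0$ be the volume of the unit ball of $\mathbb R^{d-1}$ and put
\[
\varrho=1-\frac{c_0}2,\qquad c_1=\frac{1-\sqrt\varrho}{16M},\qquad c_2=\min\Big\{\frac12,\frac1{16v_0M}\Big\},
\]
\[
H_k=(c_1\eta)^{-1/p}\varrho^{k/(2p)},\qquad\epsilon_k=\bar\epsilon\,(c_2\eta)^{1/(d-1)}(k+1)^{-2}\qquad(k\ge0).
\]
The thresholds $H_k$ decay geometrically and the radii $\epsilon_k$ only polynomially, so $\sum_kH_k\epsilon_k^{-d}<\infty$. To restore the mean zero at the end, fix a closed ball $B^*\subset\Theta$ with $|B^*|\le\eta/8$, a function $\beta^*\in C_c^\infty(\Theta)$ supported in $B^*$ with $\int\beta^*=1$, and $\kappa'\in(0,\kappa/2]$ with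
\[
\kappa'M\Big(\sup|\beta^*|+\sup_{y\ge0}|\nabla\mathcal P\beta^*|\Big)\le\tfrac12\min(\kappa,\gamma).
\]

\emph{The iteration.} Start with $f^{(0)}=0$, $\mathcal A_0=\Theta$. Suppose that $f^{(k)}\in C_c^\infty(\Theta)$ and an open set $\mathcal A_k\subset\Theta\setminus\operatorname{supp}f^{(k)}$ are given, and that, with $b_k=b_{f^{(k)}}$,
\begin{equation}\label{eq:Ek}
E_k:=\int_{\mathcal A_k}|b_k|^p\le\varrho^kM .
\end{equation}
This holds for $k=0$ because $b_0=1$. For small $r>0$ consider the open grid cubes $q=r(j+q_0)$, $j\in\mathbb Z^{d-1}$, with centers $x_q=rj$, and put $b_q=b_k(x_q)$. Let $\mathcal Q$ be the finite family of cubes with $\overline q\subset\mathcal A_k$ and $|b_q|\le H_k$, and define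
\[
f^{(k+1)}=f^{(k)}+\sum_{q\in\mathcal Q}b_q\,\frac r{R_0}\,f_{\epsilon_k}\Big(\frac{R_0}r(\cdot-x_q)\Big),\qquad\mathcal A_{k+1}=\bigcup_{q\in\mathcal Q}q\setminus\overline B\big(x_q,\epsilon_kr/R_0\big).
\]
The new bumps are supported in the balls $B(x_q,\epsilon_kr/R_0)\subset q$. Hence $f^{(k+1)}\in C_c^\infty(\Theta)$, and $\mathcal A_{k+1}\subset\mathcal A_k$ is open and disjoint from $\operatorname{supp}f^{(k+1)}$. By scaling,
\begin{equation}\label{eq:incr}
\nabla\mathcal P\big(f^{(k+1)}-f^{(k)}\big)(X)=\sum_{q\in\mathcal Q}b_q\,(\nabla\mathcal Pf_{\epsilon_k})\Big(\frac{R_0}r\big(X-(x_q,0)\big)\Big)\qquad(y\ge0).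
\end{equation}
Below, $o(1)$ denotes a quantity bounded by a function of $r$ that tends to $0$ as $r\to0$; this function may depend on $k$, $f^{(k)}$, $\mathcal A_k$, but not on the cube or the point. We show that all requirements hold when $r=r_k$ is small.

\emph{Decay of $E_k$.} Let $q\in\mathcal Q$, $x\in q\cap\mathcal A_{k+1}$, and write $m^{q'}(x)=m_{\epsilon_k}(R_0(x-x_{q'})/r)$. By \eqref{eq:incr}, $b_{k+1}(x)=b_k(x)+\sum_{q'\in\mathcal Q}b_{q'}m^{q'}(x)$, and by \eqref{eq:bump}, $|m^{q'}(x)|\le C_\beta R_0^{-d}(r/|x-x_{q'}|)^d$. Call $q'\in\mathcal Q\setminus\{q\}$ \emph{near} if $|x-x_{q'}|\le\sqrt r$ and \emph{far} otherwise, and let $e(x)$ be the sum of $m^{q'}(x)$ over the near cubes. The function $e$ is measurable, and $|e|\le\sum_{\rm near}|m^{q'}|\le C_0R_0^{-d}$ by the definition of $C_0$. We have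
\[
b_{k+1}(x)-b_q\big(1+m^q(x)+e(x)\big)=\big(b_k(x)-b_q\big)+\sum_{\rm near}(b_{q'}-b_q)\,m^{q'}(x)+\sum_{\rm far}b_{q'}m^{q'}(x).
\]
The first two terms are $o(1)$ by the uniform continuity of $b_k$, and the third is at most $CH_k\sqrt r=o(1)$ by \eqref{eq:lattice} with $r^{-1/2}$ as the radius. Lemma~\ref{lem:cell} in the variable $\xi=R_0(x-x_q)/r$ and the subadditivity of $|\cdot|^p$ give
\[
\int_{q\cap\mathcal A_{k+1}}|b_{k+1}|^p\le(1-c_0)|b_q|^p|q|+o(1)|q| .
\]
Since $|b_q|^p\le|b_k|^p+o(1)$ on $q$,
\begin{equation}\label{eq:riemann}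
\sum_{\overline q\subset\mathcal A_k}|b_q|^p|q|\le E_k+o(1).
\end{equation}
Therefore $E_{k+1}\le(1-c_0)\varrho^kM+o(1)\le\varrho^{k+1}M$ for small $r$, which is \eqref{eq:Ek} for $k+1$.

\emph{Lost measure.} Up to a null set, $\mathcal A_k\setminus\mathcal A_{k+1}$ consists of three parts. The points not covered by cubes with $\overline q\subset\mathcal A_k$ lie within distance $\sqrt d\,r$ of the complement of the bounded open set $\mathcal A_k$, so their measure is at most $2^{-k-4}\eta$ for small $r$. The cubes with $\overline q\subset\mathcal A_k$, $|b_q|>H_k$ have total measure at most $H_k^{-p}(E_k+o(1))\le2c_1\eta M\varrho^{k/2}$ by \eqref{eq:riemann}. The removed balls have total measure at most $v_0\epsilon_k^{d-1}M\le v_0c_2\eta M(k+1)^{-2}$. Each of the three bounds has sum at most $\eta/8$ over $k\ge0$, by the choice of $c_1$ and $c_2$. Hence $|\Theta\setminus\mathcal A_N|\le\frac38\eta$ for all $N$.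

\emph{Size of the corrections.} In \eqref{eq:incr} at most $C$ cubes have $|X-(x_q,0)|\le r$, and each contributes at most $C_\beta H_k\epsilon_k^{-d}$ by \eqref{eq:bump}. The others contribute at most $CH_k$ in total by \eqref{eq:bump} and \eqref{eq:lattice}. So $|\nabla\mathcal Pf^{(N)}|\le K_0':=C\sum_kH_k\epsilon_k^{-d}$ on $\{y\ge0\}$, and $K_0'$ depends only on $\eta,d,M$. The bumps have disjoint supports, so $|f^{(k+1)}-f^{(k)}|\le H_k\frac r{R_0}\sup|f_{\epsilon_k}|\le2^{-k-1}\kappa'$ for small $r$, and $|f^{(N)}|\le\kappa'$.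

\emph{Conclusion.} Choose $N$ with $\varrho^NM(\gamma/2)^{-p}\le\eta/8$. By \eqref{eq:Ek} and Chebyshev's inequality, $|\mathcal A_N\cap\{|b_N|>\gamma/2\}|\le\eta/8$. Put $f=f^{(N)}-(\int f^{(N)})\beta^*$, where $|\int f^{(N)}|\le\kappa'M$, and let $S$ be a compact subset of $(\mathcal A_N\cap\{|b_N|\le\gamma/2\})\setminus B^*$ that exhausts this set up to measure $\eta/8$. Then $\int f=0$, and the choice of $\kappa'$ gives $|f|\le\kappa$, $|\nabla\mathcal Pf|\le K_0:=K_0'+1$, and $|b_f|\le|b_N|+\gamma/2\le\gamma$ on $S$. The set $S$ is disjoint from $\operatorname{supp}f\subset\operatorname{supp}f^{(N)}\cup B^*$, and $|\Theta\setminus S|\le(\frac38+\frac18+\frac18+\frac18)\eta\le\eta$.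
\end{proof}

\subsection{Decay away from the layer}

Property (i) controls the interaction between layers placed over different cubes.

\begin{lemma}\label{lem:decay}
Let $f$ be as in Proposition~\ref{prop:flat}. With $C=C(d,M)$, for $X=(\xi,y)\in\mathbb R^d$,
\begin{align}
|\mathcal Pf(X)|&\le C\kappa\min(1,|y|)\,|X|^{-d},&|\nabla\mathcal Pf(X)|&\le C\kappa|X|^{-d-1}&&\text{if }|X|\ge2M,\label{eq:far}\\
|\mathcal Pf(X)|&\le C\kappa|y|\,\vartheta^{-d},&|\nabla\mathcal Pf(X)|&\le C\kappa\,\vartheta^{-d}&&\text{if }\operatorname{dist}(X,\operatorname{supp}f\times\{0\})\ge\vartheta>0.\label{eq:off}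
\end{align}
\end{lemma}

\begin{proof}
We have $\int|f|\le\kappa M$. For $\xi'\in\operatorname{supp}f$ and $X$ as in \eqref{eq:off}, $|k(X-(\xi',0))|\le C|y|\vartheta^{-d}$ and $|\nabla k(X-(\xi',0))|\le C\vartheta^{-d}$, which gives \eqref{eq:off}. Let $|X|\ge2M$. Since $\int f=0$, we have $\mathcal Pf(X)=\int[k(X-(\xi',0))-k(X)]f(\xi')\,d\xi'$. For $|\xi'|\le M$ the segment from $X$ to $X-(\xi',0)$ stays outside $B(0,|X|/2)$, so
\[
|k(X-(\xi',0))-k(X)|=c_d|y|\,\big||X-(\xi',0)|^{-d}-|X|^{-d}\big|\le C|y||X|^{-d-1}.
\]
The first bound in \eqref{eq:far} follows from $|y|\le|X|$ and $|X|\ge1$. The second derivatives of $k$ are homogeneous of degree $-d-1$, so $|\nabla k(X-(\xi',0))-\nabla k(X)|\le C|X|^{-d-1}$, which gives the second bound.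
\end{proof}

Without the condition $\int f=0$ one has only $|\mathcal Pf|\le C\kappa|y||X|^{-d}$. On a Lipschitz graph, a point may lie at height $|y|$ comparable to $|X|$ over the tangent plane at a distant point, and $|X|^{1-d}$ is not summable over a $(d-1)$-dimensional lattice. The mean zero gains the missing power.

\section{States and the iteration}\label{sec:states}

From now on $d\ge3$, $\varphi$, $L$, $\rho$, $h$ are as in Theorem~\ref{thm:local}, and $C,C_1,C_2,\dots$ denote positive constants that depend only on $d,L,\rho,h$; the unnumbered $C$ may change from line to line. Put $D^+=\{t>\varphi(x)\}$, $r_1=\min\{\rho,h/(1+L),1\}$, and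
\[
G=\{x\in I,\ \varphi(x)-h\le t\le\varphi(x)\},\qquad T_1=\{x\in(-2\rho,2\rho)^{d-1},\ \varphi(x)-\tfrac32h<t<\varphi(x)\},
\]
and $\Omega_1=\mathbb R^d\setminus T_1\supset\Omega$; see Figure~\ref{fig:boxes}. For $A\subset I$ let $\mathcal N_s(A)$ be the open $s$-neighborhood of $\Phi(A)$ in $\mathbb R^d$. For $X=(x,t)$ and any $x_0$, the inequality $|t-\varphi(x)|\le|t-\varphi(x_0)|+L|x-x_0|$ gives
\begin{equation}\label{eq:vert}
|t-\varphi(x)|\le(1+L)\,|X-\Phi(x_0)| .
\end{equation}
If $x_0\in I$ and $X\in B(\Phi(x_0),r_1)$, then $x\in(-2\rho,2\rho)^{d-1}$ and $t>\varphi(x)-h$ by \eqref{eq:vert}. Hence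
\begin{equation}\label{eq:local}
\Omega\cap B(\Phi(x_0),r_1)=\{t\ge\varphi\}\cap B(\Phi(x_0),r_1)\quad(x_0\in I),\qquad\mathcal N_{r_1}(I)\subset\{t>\varphi-h\}.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,declare function={f(\x)=0.3*abs(\x-1)-0.25*abs(\x+1.5);}]
\fill[gray!12] plot[domain=-4:4,samples=81] (\x,{f(\x)}) -- plot[domain=4:-4,samples=81] (\x,{f(\x)-2.4}) -- cycle;
\fill[gray!40] plot[domain=-2:2,samples=41] (\x,{f(\x)}) -- plot[domain=2:-2,samples=41] (\x,{f(\x)-1.2}) -- cycle;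
\draw[dashed] plot[domain=-4:4,samples=81] (\x,{f(\x)-1.8});
\draw plot[domain=-5:5,samples=101] (\x,{f(\x)});
\draw[very thick] plot[domain=-2:2,samples=41] (\x,{f(\x)});
\fill (0,{f(0)-2.2}) circle (1.6pt) node[left] {$z$};
\node at (0,-0.7) {$G$};
\node at (-3,0.0) {$T_1$};
\node at (3,-2.63) {$T\setminus T_1$};
\node at (1.3,-0.2) {$\Phi(I)$};
\node at (3,0.7) {$D^+$};
\end{tikzpicture}
\caption{A vertical section. The shaded box $T$, of depth $2h$, hangs below the graph of $\varphi$, and $\Omega$ is its complement. The part $T_1$ above the dashed line (depth $\frac32h$) contains the singularities of all corrections. The dark set $G$ (depth $h$, below $\Phi(I)$) contains the zero set of the barrier. The pole $z$ stays at depth at least $\frac74h$, below $T_1$.}\label{fig:boxes}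
\end{figure}

The limit function must not vanish identically. To ensure this we start from a Newton kernel with pole deep in $T$ and keep the singularities of all corrections in the shallower box $T_1$, so that the corrections stay bounded near the pole and cannot cancel it.

\begin{definition}\label{def:state}
An \emph{admissible function} is a function $u=\Gamma(\cdot-z)+g$, where $z=(0,\varphi(0)-\zeta)$ with \emph{depth} $\zeta\in[\frac74h,2h)$, and $g$ is harmonic off a compact set $\Sigma\subset T_1$ and tends to $0$ at infinity; $z$, $g$, $\Sigma$ are part of the data. A \emph{state} is a quadruple $(u,\lambda,s,A)$ with $u$ admissible, $\lambda>0$, $0<s\le r_1$, $A\subset I$ compact and nonempty, $\Sigma\cap\mathcal N_s(A)=\emptyset$, and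
\[
|u|\le\lambda s,\qquad|\nabla u|\le\lambda\qquad\text{on }\mathcal N_s(A).
\]
\end{definition}

By \eqref{eq:local}, $z\notin\mathcal N_s(A)$, so in a state $u$ is harmonic in $\mathcal N_s(A)$, on both sides of the graph. If $u$ is admissible, then $\Sigma\cup\{z\}$ is a compact subset of the open set $T$, at some distance $3\delta_0>0$ from $\Omega$. The function $u$ is bounded at distance at least $\delta_0$ from $\Sigma\cup\{z\}$, since it tends to $0$ at infinity, so by the interior estimate each derivative of $u$ is bounded in the $\delta_0$-neighborhood of $\Omega$. The same argument applies to $g$, $\Sigma$ and $\Omega_1$. Consequently, as $\tau\to0$,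
\begin{equation}\label{eq:shift}
\sup_\Omega|u(\cdot+\tau e_d)-u|+\sup_\Omega|\nabla u(\cdot+\tau e_d)-\nabla u|+\sup_{\Omega_1}|g(\cdot+\tau e_d)-g|\to0 .
\end{equation}

\begin{proposition}[one step]\label{prop:step}
For each $\eta\in(0,1)$ there is $C_\eta<\infty$, depending only on $\eta,d,L,\rho,h$, with the following property. Let $(u,\lambda,s,A)$ be a state with $|A|>\eta$ and $u=\Gamma(\cdot-z)+g$ with pole of depth $\zeta$, let $\gamma'\in(0,1)$, and let $\varpi>0$ satisfy $\zeta+\varpi<2h$. Then there is a state $(\hat u,\hat\lambda,\hat s,\hat A)$, $\hat u=\Gamma(\cdot-\hat z)+\hat g$, such that $\hat A\subset A$, $|A\setminus\hat A|\le\eta$, $\hat\lambda=\gamma'\lambda$, $\hat s\le s$, $\hat z=z-\tau e_d$ with $0<\tau\le\varpi$, and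
\[
\sup_\Omega|\hat u-u|\le\lambda s+\varpi,\qquad\sup_\Omega|\nabla(\hat u-u)|\le C_\eta\lambda+\varpi,\qquad\sup_{\Omega_1}|\hat g-g|\le\lambda s+\varpi .
\]
\end{proposition}

The proof occupies Sections~\ref{sec:dirichlet}--\ref{sec:step}.

\begin{proof}[Proof of Theorem~\ref{thm:local} from Proposition~\ref{prop:step}]
We may assume $\varepsilon\le\min(|I|/2,1)$. Let $z_0=(0,\varphi(0)-\frac74h)$, $u_0=\Gamma(\cdot-z_0)$ with $g_0=0$ and $\Sigma_0=\emptyset$, $A_0=I$, $s_0=r_1$, and let $\lambda_0$ be the supremum of $|\nabla u_0|+|u_0|/r_1$ over $\mathcal N_{r_1}(I)$. It is positive, and it is finite because $z_0$ lies outside the closed set $\{t\ge\varphi-h\}\supset\mathcal N_{r_1}(I)$. So $(u_0,\lambda_0,s_0,A_0)$ is a state.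

Put $\eta_j=2^{-j-1}\varepsilon$ and $\varpi_j=2^{-j}\min(1,h/16)$, so that $\sum_j\eta_j=\varepsilon$ and $\sum_j\varpi_j\le h/8$. Given the state $(u_j,\lambda_j,s_j,A_j)$, apply Proposition~\ref{prop:step} with $\eta=\eta_j$, $\varpi=\varpi_j$ and $\gamma'=\gamma_j'$ so small that $\lambda_{j+1}=\gamma_j'\lambda_j$ satisfies
\[
\lambda_{j+1}\big(1+C_{\eta_{j+1}}\big)\le2^{-j-1}.
\]
This choice is possible because $C_{\eta_{j+1}}$ is known before the state with index $j+1$ is built. The proposition applies at every step: $|A_j|\ge|I|-\varepsilon\ge\varepsilon>\eta_j$, and the depth $\zeta_j$ of the pole $z_j$ satisfies $\zeta_j+\varpi_j\le\frac74h+\frac18h<2h$.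

\emph{Convergence.} Since $s_j\le1$, the bounds $\lambda_js_j+\varpi_j$ and $C_{\eta_j}\lambda_j+\varpi_j$ for $|u_{j+1}-u_j|$ and $|\nabla(u_{j+1}-u_j)|$ on $\Omega$ are summable. The $u_j$ are harmonic near $\Omega$, so $u_j$ and $\nabla u_j$ converge uniformly on $\Omega$ to continuous limits. Thus $u=\lim u_j$ is continuous on $\Omega$ and harmonic in $\operatorname{int}\Omega$, and $\lim\nabla u_j$ extends $\nabla u$ continuously to $\Omega$. The set $A=\bigcap_jA_j$ is compact with $|I\setminus A|\le\sum_j\eta_j=\varepsilon$. For $x\in A$ we have $|u_j(\Phi(x))|\le\lambda_js_j\to0$ and $|\nabla u_j(\Phi(x))|\le\lambda_j\to0$, so $u=0$ and $\nabla u=0$ on $\Phi(A)$.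

\emph{Nontriviality.} Write $u_j=\Gamma(\cdot-z_j)+g_j$. The poles converge to $z_\infty=(0,\varphi(0)-\zeta_\infty)$ with $\frac74h\le\zeta_\infty\le\frac{15}8h$, so $z_\infty\in T$ and $z_\infty\in W:=\mathbb R^d\setminus\overline{T_1}$. The functions $g_j$ converge uniformly on $\Omega_1$ to a function $g$ that is harmonic in $W\subset\Omega_1$. The open set $\operatorname{int}\Omega$ is disjoint from $T_1$, hence from $\overline{T_1}$, and does not contain $z_\infty$; so $\operatorname{int}\Omega\subset W\setminus\{z_\infty\}$. Letting $j\to\infty$, we find that $u$ coincides on $\operatorname{int}\Omega$ with $\tilde u=\Gamma(\cdot-z_\infty)+g$, which is harmonic in $W\setminus\{z_\infty\}$ and unbounded near $z_\infty$, where $g$ is continuous.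

The set $W$ is connected. Indeed, $\overline{T_1}$ meets each vertical line over the cube $[-2\rho,2\rho]^{d-1}$ in a segment and meets no other vertical line. A point of $W$ over the cube can be moved within $W$ vertically to a height above or below all of $\overline{T_1}$, and then horizontally out of $[-2\rho,2\rho]^{d-1}\times\mathbb R$, whose complement is connected since $d-1\ge2$. Removing a point leaves the open set $W\setminus\{z_\infty\}$ connected. If $u$ vanished on a nonempty open set contained in $\Omega$, hence in $\operatorname{int}\Omega$, then $\tilde u$ would vanish on $W\setminus\{z_\infty\}$ by unique continuation, although it is unbounded.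
\end{proof}

\section{Correcting the boundary values with bounded gradient}\label{sec:dirichlet}

Let $(u,\lambda,s,A)$ be a state. We want $w$, harmonic above the graph, with $w=-u$ on most of $\Phi(A)$ and $|\nabla w|\le C\lambda$, where $C$ does not depend on $s$. Cut $u$ off at scale $s$, $\bar u=\chi u$, and look for $w=U-\bar u$, where $U$ vanishes on a compact set $Z$ and $\Delta U=\Delta\bar u$ off $Z$. Since $|\Delta\bar u|\le C\lambda F$ with $F=s^{-1}\mathbf 1_{\mathcal N_s(A)}$, the function $|U|$ is dominated by $C\lambda V$, where $-\Delta V=F$ off $Z$ and $V=0$ on $Z$. A gradient bound for $w$ follows if $V$ grows at most linearly away from $Z$.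

The obvious choice of $Z$, a solid piece of the region under the graph, is not suited to this: in a wedge of opening $\theta_0\in(\pi,2\pi)$ the harmonic function $r^{\pi/\theta_0}\sin(\pi\theta/\theta_0)$ vanishes on both faces but grows faster than linearly away from the edge, and a Lipschitz graph may have such corners at all scales. We let a variational problem choose $Z$: minimize the energy of $V$ plus $K^2$ times the volume in $G$ on which $V$ is positive. In one dimension, a linear function that descends from height $a$ to $0$ with slope $k$ costs $ak+K^2a/k$, which is least for $k=K$. So one expects $V$ to leave its zero set with slope about $K$. Since the total charge $\int F$ is bounded, the surface along which this happens inside $G$ should have area of order $1/K$, and $V$ should vanish at $\Phi(x)$ for all $x\in I$ outside a set of measure $O(1/K)$. Lemma~\ref{lem:barrier} proves what we need of this picture without any regularity of the free boundary.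

\subsection{The energy space}

Let $\dot H^1$ be the completion of $C_c^\infty(\mathbb R^d)$ in the norm $\|\nabla v\|_2$. By the Sobolev inequality it is a Hilbert space of functions, namely of those $v\in L^{2^*}$, $2^*=\frac{2d}{d-2}$, with $\nabla v\in L^2$. It is closed under $\max$ and $\min$, and $\nabla v^+=\mathbf 1_{\{v>0\}}\nabla v$ almost everywhere. By Rellich's theorem on balls, a bounded sequence has a subsequence that converges weakly and almost everywhere to the same limit. For compact $Z$ let $\dot H^1_0(Z^c)$ be the closure of $C_c^\infty(\mathbb R^d\setminus Z)$ in $\dot H^1$.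

\begin{lemma}\label{lem:order}
If $U\in\dot H^1_0(Z^c)$, $\psi\in\dot H^1$ and $0\le\psi\le U^+$ almost everywhere, then $\psi\in\dot H^1_0(Z^c)$.
\end{lemma}

\begin{proof}
Take $U_k\in C_c^\infty(\mathbb R^d\setminus Z)$ with $U_k\to U$ in $\dot H^1$ and almost everywhere. The function $\psi_k=\min(\psi,U_k^+)\in\dot H^1$ is supported in $\operatorname{supp}U_k$, a compact set disjoint from $Z$, so it lies in $\dot H^1_0(Z^c)$ by mollification. Since $|\nabla\psi_k|\le|\nabla\psi|+|\nabla U_k|$, the sequence is bounded, and it converges almost everywhere to $\min(\psi,U^+)=\psi$. A subsequence converges weakly to $\psi$, and closed subspaces are weakly closed.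
\end{proof}

\subsection{The barrier}

\begin{lemma}\label{lem:barrier}
Let $0<s\le r_1$, let $A\subset I$ be compact and nonempty, $F=s^{-1}\mathbf 1_{\mathcal N_s(A)}$, and $K\ge1$. There are a compact set $Z\subset G$ and a continuous function $V\ge0$ in $\dot H^1$ such that
\begin{enumerate}
\item[(a)] $V=0$ on $Z$, and $V\to0$ at infinity;
\item[(b)] $\int\nabla V\cdot\nabla\psi=\int F\psi$ for all $\psi\in\dot H^1_0(Z^c)$;
\item[(c)] $V(Y)\le C_1K|Y-X_0|$ for all $X_0\in Z$, $Y\in\mathbb R^d$;
\item[(d)] $|\{x\in I:\Phi(x)\notin Z\}|\le C_1/K$.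
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The charge.} By \eqref{eq:vert}, $\mathcal N_s(A)$ meets each vertical line in a set of length at most $2(1+L)s$, and it lies over $(-2\rho,2\rho)^{d-1}$. Write $F(E)=\int_EF$. Fubini's theorem gives $F(B(X,r))\le Cr^{d-1}$ for all $X$ and $r$, and $F(\mathbb R^d)\le C$. By \eqref{eq:layer} with $r=\infty$, $\Gamma*F\le C\int_0^1d\sigma+C\int_1^\infty\sigma^{1-d}d\sigma\le C$. None of these constants depends on $s$ or $A$.

\emph{The minimizer.} Minimize
\[
\mathcal J(v)=\int|\nabla v|^2-2\int Fv+K^2|G\cap\{v>0\}|\qquad\text{over }v\in\dot H^1,\ v\ge0 .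
\]
Since $F$ is bounded with compact support, $v\mapsto\int Fv$ is a continuous functional on $\dot H^1$, of some norm $C_F$. Thus $\mathcal J(v)\ge\|\nabla v\|_2^2-2C_F\|\nabla v\|_2$ is bounded below, and a minimizing sequence $v_k$ is bounded. Pass to a subsequence converging weakly and almost everywhere to $V\ge0$. The first term is weakly lower semicontinuous, the second is weakly continuous, and the third is lower semicontinuous by Fatou's lemma, because $\mathbf 1_{\{V>0\}}\le\liminf\mathbf 1_{\{v_k>0\}}$ almost everywhere. So $V$ is a minimizer.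

\emph{Step 1: $\mu:=\Delta V+F$ is a measure.} Let $0\le\psi\in C_c^\infty(\mathbb R^d)$, $a>0$, and compare $V$ with $(V-a\psi)^+$. Its positivity set is contained in $\{V>0\}$, its energy is at most that of $V-a\psi$, and $\int F(V-a\psi)^+\ge\int F(V-a\psi)$ as $F\ge0$. Hence $0\le-2a\int\nabla V\cdot\nabla\psi+a^2\int|\nabla\psi|^2+2a\int F\psi$. Dividing by $a$ and letting $a\to0$, we see that the distribution $\mu$ is nonnegative, so it is a Radon measure, and $\int\psi\,d\mu=\int F\psi-\int\nabla V\cdot\nabla\psi$.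

\emph{Step 2: growth of $\mu$.} Comparing $V$ with $V+a\psi$ gives
\begin{equation}\label{eq:up}
2a\int\psi\,d\mu\le a^2\int|\nabla\psi|^2+K^2\big|G\cap\{V=0\}\cap\operatorname{supp}\psi\big| .
\end{equation}
If $\operatorname{supp}\psi\cap G=\emptyset$, then $a\to0$ gives $\int\psi\,d\mu=0$. So $\mu$ is carried by the compact set $G$ and is finite. Take $\psi=1$ on $B(X,r)$, supported in $B(X,2r)$, with $|\nabla\psi|\le C/r$, and $a=Kr$. Then $2Kr\,\mu(B(X,r))\le CK^2r^d$, that is,
\begin{equation}\label{eq:mu}
\mu(B(X,r))\le CKr^{d-1}\qquad(X\in\mathbb R^d,\ r>0).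
\end{equation}

\emph{Step 3: $V$ is a continuous potential.} By \eqref{eq:layer} and \eqref{eq:mu}, $0\le\Gamma*\mu-\min(\Gamma,\Gamma(r))*\mu\le CKr$ everywhere. The truncated kernel is bounded and continuous, so $\Gamma*\mu$ is a uniform limit of continuous functions. It tends to $0$ at infinity, since $\mu$ is finite with compact support. Both statements hold for $\Gamma*F$ for the same reasons. The function $V-\Gamma*F+\Gamma*\mu$ has Laplacian $(\mu-F)+F-\mu=0$, so it agrees almost everywhere with an entire harmonic function. Its means over $B(X,r)$ tend to $0$ as $r\to\infty$: for $V\in L^{2^*}$ by H\"older's inequality, and for the potentials because they are bounded and tend to $0$. By the mean value property it vanishes. After modification on a null set, $V=\Gamma*F-\Gamma*\mu$ is continuous, $0\le V\le\Gamma*F\le C$, and $V\to0$ at infinity.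

\emph{Step 4: the set $Z$, and \textup{(a), (b)}.} Let $Z=G\cap\{V=0\}$, a compact set; (a) holds. If $\operatorname{supp}\psi$ lies in the open set $\{V>0\}$, the last term of \eqref{eq:up} vanishes and $a\to0$ gives $\int\psi\,d\mu=0$. So $\mu$ is carried by $Z$. For $\psi\in C_c^\infty(\mathbb R^d\setminus Z)$ we get $\int\nabla V\cdot\nabla\psi=\int F\psi-\int\psi\,d\mu=\int F\psi$, and (b) follows by density.

\emph{Step 5: linear growth.} The formula for the spherical means of $\Gamma$ and \eqref{eq:layer} give
\[
\langle V\rangle_{\partial B(X,r)}-V(X)=\frac1\omega\int_0^r\sigma^{1-d}\big(\mu(B(X,\sigma))-F(B(X,\sigma))\big)\,d\sigma .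
\]
For $X=X_0\in Z$, drop $F$ and use \eqref{eq:mu}: the spherical means over $\partial B(X_0,r)$ are at most $CKr$, and averaging in the radius gives $\langle V\rangle_{B(X_0,r)}\le CKr$. For $X=Y$ arbitrary, drop $\mu$: $V(Y)\le\langle V\rangle_{\partial B(Y,r')}+Cr'$ for all $r'$, so $V(Y)\le\langle V\rangle_{B(Y,r)}+Cr$. With $r=|Y-X_0|>0$ we have $B(Y,r)\subset B(X_0,2r)$, and $V\ge0$ gives $V(Y)\le2^d\langle V\rangle_{B(X_0,2r)}+Cr\le CKr$. This is (c).

\emph{Step 6: $Z$ covers most of $\Phi(I)$.} From $\mathcal J(V)\le\mathcal J(0)=0$,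
\begin{equation}\label{eq:energy}
\int|\nabla V|^2+K^2|G\cap\{V>0\}|\le2\int FV\le C .
\end{equation}
We next bound the variation of $V$ in the layer $G_\epsilon=G\cap\{0<V\le\epsilon\}$, $0<\epsilon<1$, by lowering $V$ by $\epsilon$ on $G$. The set $G$ lies in a ball whose radius depends only on $d,L,\rho,h$; fix $\chi_0\in C_c^\infty(\mathbb R^d)$ with $0\le\chi_0\le1$, $\chi_0=1$ on this ball and $\|\nabla\chi_0\|_2\le C$. Let $v=(V-\epsilon\chi_0)^+$. Then $0\le V-v\le\epsilon$, and $|G\cap\{V>0\}|-|G\cap\{v>0\}|=|G_\epsilon|$. On $\{V>\epsilon\chi_0\}$, which is disjoint from $G_\epsilon$, we have $\nabla v=\nabla V-\epsilon\nabla\chi_0$, and elsewhere $\nabla v=0$. So $\mathcal J(V)\le\mathcal J(v)$ and \eqref{eq:energy} give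
\begin{align*}
K^2|G_\epsilon|&\le\int|\nabla v|^2-\int|\nabla V|^2+2\epsilon\int F\\
&\le-\int_{G_\epsilon}|\nabla V|^2+2\epsilon\|\nabla V\|_2\|\nabla\chi_0\|_2+\epsilon^2\|\nabla\chi_0\|_2^2+C\epsilon\le-\int_{G_\epsilon}|\nabla V|^2+C\epsilon .
\end{align*}
Since $2K|\nabla V|\le K^2+|\nabla V|^2$, we obtain $\int_{G_\epsilon}|\nabla V|\le C\epsilon/K$.

For $x\in I$ call $\{x\}\times[\varphi(x)-h,\varphi(x)]$ the column over $x$. Let $I_\epsilon$ be the set of $x\in I$ such that $V(\Phi(x))\ge\epsilon$ and $V$ has a zero in the column over $x$. It is closed, since the minimum of $V$ over the column is continuous in $x$. As $V$ is continuous with $\nabla V\in L^2$, for almost every $x$ the function $V(x,\cdot)$ is locally absolutely continuous with derivative $\partial_tV(x,\cdot)$. For such $x\in I_\epsilon$ go up the column from a zero to the first point $t_1$ where $V=\epsilon$, and let $t_0$ be the last zero below $t_1$. The points between lie in $G_\epsilon$, and $\int_{t_0}^{t_1}|\partial_tV|\,dt\ge\epsilon$. By Fubini's theorem $\epsilon|I_\epsilon|\le\int_{G_\epsilon}|\nabla V|\le C\epsilon/K$.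 As $\epsilon\downarrow0$, the sets $I_\epsilon$ increase to the set of $x\in I$ with $V(\Phi(x))>0$ whose column contains a zero, so this set has measure at most $C/K$. The set of $x\in I$ whose column contains no zero has measure at most $h^{-1}|G\cap\{V>0\}|\le C/K^2$ by \eqref{eq:energy}. For $x\in I$ we have $\Phi(x)\notin Z$ exactly when $V(\Phi(x))>0$, and (d) follows.
\end{proof}

\subsection{The correction}

\begin{lemma}\label{lem:correction}
There is $C_2\ge1$ with the following property. Let $(u,\lambda,s,A)$ be a state, $K\ge1$, and $\Lambda=C_2K\lambda$. There are a compact set $Z\subset G$ and a $\Lambda$-Lipschitz function $w$ on $\mathbb R^d$, harmonic off $Z$, tending to $0$ at infinity, with $|w|\le\lambda s$, such that $v=u+w$ is $\Lambda$-Lipschitz on each ball $B(\Phi(x),s/2)$, $x\in A$, and $v(\Phi(x))=0$ for $x$ in the compact set $P=\{x\in A:\Phi(x)\in Z\}$, which satisfies $|A\setminus P|\le C_2/K$.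
\end{lemma}

\begin{proof}
Take $Z$ and $V$ from Lemma~\ref{lem:barrier}; part (d) gives $|A\setminus P|\le C_1/K$. On each convex set $B(\Phi(x),s/2)\subset\mathcal N_s(A)$ the function $u$ is $\lambda$-Lipschitz. If $Z=\emptyset$, then $P=\emptyset$ and $w=0$ has all the properties. Let $Z\ne\emptyset$.

Mollifying $\mathbf 1_{\mathcal N_{3s/4}(A)}$ at scale $s/8$ gives $\chi\in C_c^\infty(\mathcal N_s(A))$ with $0\le\chi\le1$, $\chi=1$ on $\mathcal N_{s/2}(A)$, $|\nabla\chi|\le C/s$, $|\Delta\chi|\le C/s^2$. Let $\bar u=\chi u$, extended by zero. Since $u$ is harmonic in $\mathcal N_s(A)$ with $|u|\le\lambda s$ and $|\nabla u|\le\lambda$, we have $\bar u\in C_c^\infty(\mathbb R^d)$ and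
\[
|\bar u|\le\lambda s,\qquad|\nabla\bar u|\le C\lambda,\qquad|\Delta\bar u|=|2\nabla\chi\cdot\nabla u+u\Delta\chi|\le C_3\lambda F .
\]
By the Riesz representation theorem there is $U\in\dot H^1_0(Z^c)$ with $\int\nabla U\cdot\nabla\psi=-\int\psi\,\Delta\bar u$ for all $\psi\in\dot H^1_0(Z^c)$. Let $\psi=(U-C_3\lambda V)^+$. Since $V\ge0$, we have $0\le\psi\le U^+$, and Lemma~\ref{lem:order} shows that $\psi$ is an admissible test function. By Lemma~\ref{lem:barrier}(b),
\[
\int\nabla U\cdot\nabla\psi\le C_3\lambda\int F\psi=C_3\lambda\int\nabla V\cdot\nabla\psi,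
\]
so $\int|\nabla\psi|^2=\int\nabla(U-C_3\lambda V)\cdot\nabla\psi\le0$ and $\psi=0$. The function $-U$ solves the same problem with $-\bar u$, so $|U|\le C_3\lambda V$ almost everywhere.

Off $Z$ we have $\Delta(U-\bar u)=0$ in the sense of distributions, so $U$ is smooth there after modification on a null set. Set $U=0$ on $Z$. Then $|U|\le C_3\lambda V$ everywhere; since $V$ is continuous, vanishes on $Z$ and tends to $0$ at infinity, $U$ is continuous on $\mathbb R^d$ and tends to $0$ at infinity. Put $w=U-\bar u$. It is continuous, harmonic off $Z$, equal to $-\bar u$ on $Z$, and tends to $0$ at infinity. The maximum principle in $\mathbb R^d\setminus Z$ gives $|w|\le\max_Z|\bar u|\le\lambda s$.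

Let $Y\notin Z$ and $r=\operatorname{dist}(Y,Z)$. Every point of $B(Y,r)$ is within $2r$ of $Z$, so $|U|\le CK\lambda r$ on $B(Y,r)$ by Lemma~\ref{lem:barrier}(c). Hence $|w+\bar u(Y)|\le|U|+|\bar u-\bar u(Y)|\le CK\lambda r$ on $B(Y,r)$, and the interior estimate gives $|\nabla w(Y)|\le CK\lambda$. On $Z$ the function $w=-\bar u$ is $C\lambda$-Lipschitz. Given a segment, split it at its first and last points in $Z$, if there are any. On the two outer pieces integrate the gradient bound and use the continuity of $w$; for the middle piece use the Lipschitz bound on $Z$. This shows that $w$ is $CK\lambda$-Lipschitz on $\mathbb R^d$, and $v$ is $(C+1)K\lambda$-Lipschitz on the balls in question. If $x\in P$, then $U(\Phi(x))=0$ and $\chi(\Phi(x))=1$, so $v(\Phi(x))=u(\Phi(x))-\bar u(\Phi(x))=0$. Take $C_2=\max(C_1,C+1)$.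
\end{proof}

\section{Linearization at almost every point}\label{sec:blowup}

Let $v$, $\Lambda$, $Z$, $P$ be as in Lemma~\ref{lem:correction}. Since $Z\cap D^+=\emptyset$, the function $v$ is harmonic in $D^+\cap B(\Phi(x),s/2)$ for $x\in A$. To apply the half-space proposition we need to know that at small scales the pair (graph, $v$) is close to the pair (hyperplane, multiple of the height). By Rademacher's theorem $\varphi$ is differentiable almost everywhere, with $|\nabla\varphi|\le L$. At a point of differentiability let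
\[
n(x)=\frac{(-\nabla\varphi(x),1)}{\sqrt{1+|\nabla\varphi(x)|^2}},\qquad n_d(x)\ge\nu_0:=(1+L^2)^{-1/2},
\]
be the upward unit normal. For such $x\in P$ and $0<r\le s/2$ put $e(x,r)=e_1(x,r)+e_2(x,r)$, where
\begin{align*}
e_1(x,r)&=\frac1r\sup_{|\xi|\le r}|\varphi(x+\xi)-\varphi(x)-\nabla\varphi(x)\cdot\xi|,\\
e_2(x,r)&=\min_{|a|\le\Lambda}\ \frac1r\sup\big\{|v(\Phi(x)+Y)-a\,n(x)\cdot Y|:\ |Y|<r,\ \Phi(x)+Y\in D^+\big\}.
\end{align*}
The minimum exists because the expression is $1$-Lipschitz in $a$.

\begin{lemma}\label{lem:blowup}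
For almost every $x\in P$, $e(x,r)\to0$ as $r\to0$. For every $\eta'>0$ there is a compact set $P'\subset P$ of differentiability points of $\varphi$ with $|P\setminus P'|\le\eta'$ and $\sup_{x\in P'}e(x,2^{-k})\to0$ as $k\to\infty$.
\end{lemma}

\begin{proof}
By Lebesgue's density theorem almost every $x\in P$ is a density point, that is, $|B(x,r)\setminus P|=o(r^{d-1})$. Let $x$ be a density point at which $\varphi$ is differentiable, and write $n=n(x)$. Then $e_1(x,r)\to0$. Suppose that $e_2(x,r_j)\ge c>0$ for some $r_j\to0$, and put $v_j(Y)=v(\Phi(x)+r_jY)/r_j$. These functions are $\Lambda$-Lipschitz on $B(0,s/(2r_j))$ and vanish at $0$. By the Arzel\`a--Ascoli theorem a subsequence converges locally uniformly to a $\Lambda$-Lipschitz function $v_\infty$ on $\mathbb R^d$.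

Write $Y=(\xi,y)$ and $\mathbb H=\{n\cdot Y>0\}=\{y>\nabla\varphi(x)\cdot\xi\}$. The point $\Phi(x)+r_jY$ lies in $D^+$ exactly when
\begin{equation}\label{eq:rescaled}
y>\frac{\varphi(x+r_j\xi)-\varphi(x)}{r_j}=\nabla\varphi(x)\cdot\xi+o(1),
\end{equation}
with $o(1)$ uniform for bounded $\xi$. So on each compact subset of $\mathbb H$ the $v_j$ are harmonic for large $j$, and $v_\infty$ is harmonic in $\mathbb H$. Let $Y=(\xi,\nabla\varphi(x)\cdot\xi)\in\partial\mathbb H$. There are $\xi_j\to\xi$ with $x+r_j\xi_j\in P$, since otherwise balls $B(x+r_j\xi,\delta r_j)$ with a fixed $\delta>0$ would miss $P$ for infinitely many $j$, contradicting density. We have $\Phi(x+r_j\xi_j)=\Phi(x)+r_jY_j$ with $Y_j=(\xi_j,\nabla\varphi(x)\cdot\xi_j+o(1))\to Y$, and $v_j(Y_j)=0$. Hence $v_\infty=0$ on $\partial\mathbb H$. The odd reflection of $v_\infty|_{\overline{\mathbb H}}$ across $\partial\mathbb H$ is an entire harmonic function bounded by $\Lambda|Y|$. By the interior estimate on large balls its gradient is bounded, hence constant by Liouville's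 theorem. So $v_\infty=a\,n\cdot Y$ on $\overline{\mathbb H}$ with $|a|\le\Lambda$.

Now let $|Y|<1$ and $\Phi(x)+r_jY\in D^+$. By \eqref{eq:rescaled}, $\operatorname{dist}(Y,\overline{\mathbb H})=o(1)$ uniformly. The nearest point $\overline Y\in\overline{\mathbb H}$ has $|\overline Y|\le|Y|<1$, so $|v_j(Y)-a\,n\cdot Y|\le|v_j(\overline Y)-v_\infty(\overline Y)|+2\Lambda|Y-\overline Y|=o(1)$. Thus $e_2(x,r_j)\to0$ along the subsequence, a contradiction.

For the second statement we need that $e(\cdot,r)$ is measurable. The gradient $\nabla\varphi$ is measurable as a limit of difference quotients. In the suprema it suffices to take $\xi$ and $Y$ with rational coordinates, because the expressions are continuous in $\xi$ and $Y$ and the conditions on $Y$ are open. In the minimum it suffices to take the infimum over a countable dense set of $a$. For fixed $\xi$, $Y$, $a$ the expressions are measurable in $x$, and the condition $\Phi(x)+Y\in D^+$ is open in $x$. Egorov's theorem gives uniform convergence of $e(\cdot,2^{-k})$ off a set of measure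 $\eta'/2$, and inner regularity gives a compact subset that loses at most another $\eta'/2$.
\end{proof}

\section{Proof of the step}\label{sec:step}

We prove Proposition~\ref{prop:step}. In this section the unnumbered $C$ and the constants $C_4,C_5,C_6$ depend only on $d$ and $L$. Put
\[
M=\sqrt d/\nu_0,\qquad C_*=2M+2+(1+L)\sqrt d .
\]

We cover $P'$ by small cubes and place over each cube a dipole layer on the tangent plane at one of its points. Three features of the Lipschitz setting shape the choice of parameters. The normal varies from cube to cube without control, so the part of the tangent plane over a cube has varying shape; we use finitely many model shapes, so that the modulus of continuity of $\nabla\mathcal Pf$ is uniform. Neighboring layers have unrelated directions and amplitudes, so no cancellation between them can be expected; we leave margins of relative width $\sigma$ between them and take $\kappa$ small compared with $\sigma^d$. Finally, the flatness needed depends on all these choices, so the scale comes last.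

\subsection{Choice of parameters}

\emph{(a) Correction.} Let $K=\max(1,3C_2/\eta)$. Lemma~\ref{lem:correction} gives $Z$, $w$, $v=u+w$, $\Lambda=C_2K\lambda$ and $P$ with $|A\setminus P|\le\eta/3$. Lemma~\ref{lem:blowup} gives $P'\subset P$ with $|P\setminus P'|\le\eta/6$.

\emph{(b) Model shapes.} Let $\mathcal C=\{n\in S^{d-1}:n_d\ge\nu_0\}$. For $n\in\mathcal C$ put
\[
O_nX=\frac{X\cdot(e_d+n)}{1+n_d}\,(e_d+n)-X .
\]
Since $|e_d+n|^2=2(1+n_d)$, this is $X\mapsto2(X\cdot m)m-X$ with the unit vector $m=(e_d+n)/|e_d+n|$. So $O_n$ is orthogonal, depends continuously on $n$, satisfies $O_ne_d=n$, and maps $\mathbb R^{d-1}\times\{0\}$ isometrically onto $n^\perp$. Let $\pi(x,t)=x$ and $\Pi_n\xi=\pi O_n(\xi,0)$. The projection $\pi$ restricted to $n^\perp$ fixes $n^\perp\cap e_d^\perp$ and multiplies lengths by $n_d$ in the orthogonal direction of $n^\perp$. Hence $\Pi_n$ is invertible, $|\Pi_n^{-1}\xi|\le|\xi|/\nu_0$, and $|\det\Pi_n|=n_d\in[\nu_0,1]$.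

Let $\eta_1=\min\{\frac12,\eta/(12\cdot2^{d-1}|I|)\}$ and fix $\sigma\in(0,\frac14)$ with $1-(1-3\sigma)^{d-1}\le\eta_1$. If a linear map $\Pi$ and its inverse differ from the identity by less than $\sigma$ in the operator norm for $|\xi|_\infty=\max|\xi_i|$, then
\[
(1-3\sigma)q_0\subset\Pi\big((1-2\sigma)q_0\big)\subset(1-\sigma)q_0,
\]
because $(1+\sigma)(1-3\sigma)\le1-2\sigma$ and $(1+\sigma)(1-2\sigma)\le1-\sigma$. For each $n'\in\mathcal C$ the set of $n$ for which $\Pi=\Pi_n\Pi_{n'}^{-1}$ satisfies this hypothesis is an open neighborhood of $n'$ in $\mathcal C$. By compactness finitely many of them, with centers $n_1,\dots,n_N$, cover $\mathcal C$. Put $\Theta^i=\Pi_{n_i}^{-1}((1-2\sigma)q_0)$. Then $\Theta^i\subset B(0,M)$, $|\Theta^i|\le M$, and each $n\in\mathcal C$ has an index $i=i(n)$ with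
\begin{equation}\label{eq:shape}
\Pi_n\Theta^i\subset(1-\sigma)q_0,\qquad|q_0\setminus\Pi_n\Theta^i|\le\eta_1 .
\end{equation}

\emph{(c) Layers.} Let $C_6=\max(1,4C_5/\nu_0)$, where $C_5=C_5(d,L)$ is the constant in \eqref{eq:small} below, and put $\gamma=\gamma'/(C_6C_2K)$, $\kappa=\gamma\sigma^d$. Proposition~\ref{prop:flat} with $\eta_1,M,\Theta^i,\gamma,\kappa$ gives $f^i$, $S^i$ for $i=1,\dots,N$, with a common constant $K_0=K_0(\eta_1,d,M)$.

\emph{(d) Height.} Choose $\theta\in(0,\sigma/4]$ such that for all $i$,
\begin{equation}\label{eq:theta}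
f^i(\xi)=0,\quad|\nabla(y+\mathcal Pf^i)(\xi,y)|\le2\gamma\qquad\text{if }\xi_0\in S^i,\ |\xi-\xi_0|\le2\theta,\ 0<y\le2\theta .
\end{equation}
This is possible: $S^i$ is compact and disjoint from $\operatorname{supp}f^i$, the gradient of $y+\mathcal Pf^i$ at $(\xi_0,0^+)$ is $(0,b_{f^i}(\xi_0))$, of length at most $\gamma$, and $\nabla\mathcal Pf^i$ is uniformly continuous on $\{y\ge0\}$.

\emph{(e) Range and flatness.} Put $R_1=2M+1/\theta$, $R=R_1+C_*$, and $\epsilon_0=R^{-1}\min(\nu_0\theta/8,\gamma\Lambda\theta)$.

\emph{(f) Scale.} Let $\delta=2^{-k}/R$ and $\tau=\theta\delta$ with $k$ so large that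
\[
\sup_{P'}e(\cdot,R\delta)\le\epsilon_0,\qquad R\delta\le\frac s2,\qquad C_*\delta\le\frac{r_1}4,\qquad\tau\le\varpi,\qquad C_4\Lambda\delta\le\frac\varpi2,
\]
where $C_4=C_4(d,L)$ is the constant in \eqref{eq:sum} below, that $\Sigma-\tau e_d\subset T_1$, and that the left side of \eqref{eq:shift} is at most $\varpi/2$. Since $r_1\le\min(\rho,h)$, we also have $\tau<\delta<\rho$ and $\tau\le h/4$.

\subsection{The new function}

Consider the closed cubes $Q=c_Q+\delta\,\overline{q_0}$, $c_Q\in\delta\mathbb Z^{d-1}$, that meet $P'$; from now on $Q$ and $Q'$ denote such cubes. They are finitely many, they lie in $[-\rho-\delta,\rho+\delta]^{d-1}\subset(-2\rho,2\rho)^{d-1}$, and their total measure is at most $2^{d-1}|I|$. For each $Q$ choose $x_Q\in Q\cap P'$, put $n_Q=n(x_Q)$, let $\Theta_Q,f_Q,S_Q$ be $\Theta^i,f^i,S^i$ with $i=i(n_Q)$, and write $O_Q$, $\Pi_Q$ for $O_{n_Q}$, $\Pi_{n_Q}$. Let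
\[
o_Q=\big(c_Q,\ \varphi(x_Q)+\nabla\varphi(x_Q)\cdot(c_Q-x_Q)\big)
\]
be the point of the tangent plane at $\Phi(x_Q)$ over the center of $Q$; then $|o_Q-\Phi(x_Q)|\le(1+L)\sqrt d\,\delta$. Define the height over the tangent plane and the rescaled coordinates by
\[
\ell_Q(X)=(X-o_Q)\cdot n_Q=(X-\Phi(x_Q))\cdot n_Q,\qquad\Xi_Q(X)=\delta^{-1}O_Q^{-1}(X-o_Q).
\]
The last coordinate of $\Xi_Q(X)$ is $\ell_Q(X)/\delta$, and $|\Xi_Q(X)|=|X-o_Q|/\delta$. Since $e_2(x_Q,R\delta)\le\epsilon_0$, there is $a_Q\in[-\Lambda,\Lambda]$ with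
\begin{equation}\label{eq:lin}
|v-a_Q\ell_Q|\le\epsilon_0R\delta\le\gamma\Lambda\tau\qquad\text{on }D^+\cap B(\Phi(x_Q),R\delta).
\end{equation}
For $X=(x,t)$ we have $\ell_Q(X)=n_{Q,d}\,(t-\varphi(x_Q)-\nabla\varphi(x_Q)\cdot(x-x_Q))$, so $e_1(x_Q,R\delta)\le\epsilon_0$ gives
\begin{equation}\label{eq:plane}
\big|\ell_Q(X)-n_{Q,d}\,(t-\varphi(x))\big|\le\epsilon_0R\delta\le\nu_0\tau/8\qquad\text{if }|x-x_Q|\le R\delta .
\end{equation}
Put
\[
\Psi_Q=a_Q\,\delta\,(\mathcal Pf_Q)\circ\Xi_Q,\qquad\hat u(X)=\Big(u+w+\sum_Q\Psi_Q\Big)(X+\tau e_d).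
\]
Then $|\nabla\Psi_Q|=|a_Q|\,|(\nabla\mathcal Pf_Q)\circ\Xi_Q|$, and $\Psi_Q$ tends to $0$ at infinity and is harmonic off the compact set $\Sigma_Q=o_Q+\delta\,O_Q(\operatorname{supp}f_Q\times\{0\})$. This set lies in the plane $\{\ell_Q=0\}$, and by \eqref{eq:shape}
\begin{equation}\label{eq:margin}
\pi\Sigma_Q\subset c_Q+\delta\,\Pi_Q\Theta_Q\subset c_Q+(1-\sigma)\delta q_0 .
\end{equation}
The bounds \eqref{eq:lattice} apply to the points $o_Q$. For a point $X$ we write $X'=X+\tau e_d$.

The translation by $\tau e_d$ has two purposes. The sets $Z$ and $\Sigma_Q$ touch or cross the graph, and the translation moves them strictly below it. It also makes the estimates that hold at height about $\tau$ above the graph hold for $\hat u$ in a full neighborhood of points of the graph, as the definition of a state requires.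

\emph{$\hat u$ is admissible.} We have $\hat u=\Gamma(\cdot-\hat z)+\hat g$ with $\hat z=z-\tau e_d$, of depth $\zeta+\tau\le\zeta+\varpi<2h$, and $\hat g=(g+w+\sum_Q\Psi_Q)(\cdot+\tau e_d)$. The function $\hat g$ tends to $0$ at infinity and is harmonic off the compact set $\hat\Sigma=(\Sigma\cup Z\cup\bigcup_Q\Sigma_Q)-\tau e_d$. Here $\Sigma-\tau e_d\subset T_1$ by (f), and $Z-\tau e_d\subset\{x\in I,\ \varphi-h-\tau\le t\le\varphi-\tau\}\subset T_1$ since $\tau\le h/4$. For $(x,t)\in\Sigma_Q$ we have $x\in Q$, so $|x-x_Q|\le\sqrt d\,\delta\le R\delta$, and $\ell_Q=0$; by \eqref{eq:plane}, $|t-\varphi(x)|\le\tau/8$. After the translation, $-\frac98\tau\le t-\varphi(x)\le-\frac78\tau$, which is inside $T_1$.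

\subsection{Size of the change}

We claim that
\begin{equation}\label{eq:sum}
\sum_Q|\Psi_Q(X')|\le C_4\Lambda\delta\quad(X\in\Omega_1),\qquad\sum_Q|\nabla\Psi_Q(X')|\le C_4\Lambda K_0\quad(X\in\Omega).
\end{equation}
For the cubes with $|\Xi_Q(X')|>2M$, \eqref{eq:far} with $\kappa\le1$ gives $|\Psi_Q(X')|\le C\Lambda\delta|\Xi_Q(X')|^{-d}$ and $|\nabla\Psi_Q(X')|\le C\Lambda|\Xi_Q(X')|^{-d-1}$, and by \eqref{eq:lattice} these terms have sums at most $C\Lambda\delta$ and $C\Lambda$. There are at most $C$ cubes with $|\Xi_Q(X')|\le2M$; let $Q$ be one of them.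

Suppose first that $X=(x,t)\in\Omega$. Then $|X-\Phi(x_Q)|\le\tau+2M\delta+(1+L)\sqrt d\,\delta<C_*\delta<r_1$, so $t\ge\varphi(x)$ by \eqref{eq:local}. Also $|x-x_Q|<C_*\delta\le R\delta$, so \eqref{eq:plane} gives $\ell_Q(X')\ge\nu_0\tau-\nu_0\tau/8>0$. Thus $\Xi_Q(X')$ lies in the upper half-space, where Proposition~\ref{prop:flat} gives $|\Psi_Q(X')|\le\Lambda\delta\kappa\le\Lambda\delta$ and $|\nabla\Psi_Q(X')|\le\Lambda K_0$.

Suppose next that $X\in\Omega_1\setminus\Omega=T\setminus T_1$. Then $t\le\varphi(x)-\frac32h$, so $X'$ lies at least $\frac54h$ below the graph, and \eqref{eq:vert} gives $|X'-\Phi(x_Q)|\ge\frac{5h}{4(1+L)}$. As $|o_Q-\Phi(x_Q)|\le C_*\delta\le\frac h{4(1+L)}$, we get $|X'-o_Q|\ge\frac h{1+L}\ge4C_*\delta>2M\delta$. So no such cube exists in this case, and \eqref{eq:sum} is proved.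

Now $\hat u-u=[u(\cdot+\tau e_d)-u]+w(\cdot+\tau e_d)+\sum_Q\Psi_Q(\cdot+\tau e_d)$, and $\hat g-g$ has the same form with $g$ in place of $u$. By (f) the bracket and its gradient are at most $\varpi/2$ on $\Omega$, and the bracket for $g$ is at most $\varpi/2$ on $\Omega_1$. The second term is bounded by $\lambda s$ everywhere, and its gradient by $\Lambda$ on $\Omega$, which does not meet $Z-\tau e_d$. With \eqref{eq:sum} and $C_4\Lambda\delta\le\varpi/2$ we obtain the three bounds of the proposition, with
\[
C_\eta=C_2K\big(1+C_4K_0(\eta_1,d,M)\big).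
\]
This number depends only on $\eta,d,L,\rho,h$, because $K_0$ does not depend on $\gamma$ and $\kappa$.

\subsection{The new set}

Let $\hat A=\bigcup_Q\big(P'\cap(c_Q+\delta\,\Pi_QS_Q)\big)$, a compact subset of $A$. By \eqref{eq:shape}, Proposition~\ref{prop:flat}(iii) and $|\det\Pi_Q|\le1$,
\[
|Q\setminus(c_Q+\delta\,\Pi_QS_Q)|\le\delta^{d-1}\big(|q_0\setminus\Pi_Q\Theta_Q|+|\Theta_Q\setminus S_Q|\big)\le2\eta_1|Q| .
\]
The cubes cover $P'$, so $|P'\setminus\hat A|\le2\eta_1\cdot2^{d-1}|I|\le\eta/6$. Hence $|A\setminus\hat A|\le\frac\eta3+\frac\eta6+\frac\eta6<\eta$, and $\hat A\ne\emptyset$ because $|A|>\eta$.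

\subsection{Smallness near the new set}

Let $\hat s=\nu_0\tau/4$; then $\hat s\le\delta\le s\le r_1$. We show that $\hat\Sigma\cap\mathcal N_{\hat s}(\hat A)=\emptyset$ and
\begin{equation}\label{eq:small}
|\hat u|\le C_5\gamma\Lambda\tau,\qquad|\nabla\hat u|\le C_5\gamma\Lambda\qquad\text{on }\mathcal N_{\hat s}(\hat A).
\end{equation}
Let $x_0\in\hat A$, say $x_0=c_Q+\delta\,\Pi_Q\xi_0$ with $\xi_0\in S_Q$; by \eqref{eq:shape}, $x_0\in c_Q+(1-\sigma)\delta q_0\subset Q$. Let $X=(x,t)\in B(\Phi(x_0),\hat s)$.

\emph{Position of $X'$.} The point $\overline X=o_Q+\delta\,O_Q(\xi_0,0)$ lies in the plane $\{\ell_Q=0\}$ over $x_0$, and $\Xi_Q(\overline X)=(\xi_0,0)$. By \eqref{eq:plane}, $|\ell_Q(\Phi(x_0))|\le\nu_0\tau/8$. The vector $\Phi(x_0)-\overline X$ is vertical, so its length is $|\ell_Q(\Phi(x_0))|/n_{Q,d}\le\tau/8$, and $|X'-\overline X|\le\tau+\frac\tau4+\frac\tau8\le2\tau$. Thus $\Xi_Q(X')=(\xi,y)$ with $|\xi-\xi_0|\le2\theta$ and $|y|\le2\theta$. Moreover,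
\[
\ell_Q(X')=\ell_Q(\Phi(x_0))+(X-\Phi(x_0))\cdot n_Q+\tau n_{Q,d}\ge-\tfrac18\nu_0\tau-\tfrac14\nu_0\tau+\nu_0\tau\ge\tfrac12\nu_0\tau,
\]
so $y>0$. Let $Y=(x'',t'')\in B(X',\hat s)$. Then $\ell_Q(Y)\ge\nu_0\tau/4$ and
\[
|Y-\Phi(x_Q)|\le2\hat s+\tau+|\Phi(x_0)-\Phi(x_Q)|\le\tfrac32\tau+(1+L)\sqrt d\,\delta<C_*\delta<R\delta,
\]
so \eqref{eq:plane} gives $n_{Q,d}(t''-\varphi(x''))\ge\nu_0\tau/8>0$. Hence
\begin{equation}\label{eq:ball}
B(X',\hat s)\subset D^+\cap B(\Phi(x_Q),R\delta)\subset D^+\cap B(\Phi(x_Q),s/2).
\end{equation}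
For $Q'\ne Q$ the centers $c_Q$, $c_{Q'}$ differ by at least $\delta$ in some coordinate, so by \eqref{eq:margin} the point $x_0$ has distance at least $\sigma\delta$ from $\pi\Sigma_{Q'}$. Since $|x-x_0|<\hat s\le\theta\delta\le\sigma\delta/2$,
\begin{equation}\label{eq:sep}
\operatorname{dist}\big(\Xi_{Q'}(X'),\operatorname{supp}f_{Q'}\times\{0\}\big)=\delta^{-1}\operatorname{dist}(X',\Sigma_{Q'})\ge\sigma/2\qquad(Q'\ne Q).
\end{equation}
It follows that $X\notin\hat\Sigma$: the point $X'$ avoids $\Sigma\subset T_1$ and $Z\subset G$ because $X'\in D^+$, it avoids $\Sigma_Q$ because $y>0$, and it avoids the other $\Sigma_{Q'}$ by \eqref{eq:sep}.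

\emph{Decomposition.} Adding and subtracting $a_Q\ell_Q$, we have near $X'$
\[
u+w+\sum_{Q'}\Psi_{Q'}=a_Q\delta\,(y+\mathcal Pf_Q)\circ\Xi_Q+(v-a_Q\ell_Q)+\sum_{Q'\ne Q}\Psi_{Q'},
\]
where $y$ in the first term denotes the last coordinate function. We estimate the three terms and their gradients at $X'$.

\emph{Main term.} By \eqref{eq:theta} the function $y+\mathcal Pf_Q$ has boundary value $f_Q(\xi)=0$ at $(\xi,0)$ and gradient at most $2\gamma$ on the vertical segment from $(\xi,0)$ to $(\xi,y)$. So the first term is at most $\Lambda\delta\cdot2\gamma\cdot2\theta=4\gamma\Lambda\tau$ in absolute value, and its gradient is at most $2\gamma\Lambda$.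

\emph{Linearization error.} By \eqref{eq:ball} the function $v-a_Q\ell_Q$ is harmonic in $B(X',\hat s)$, and by \eqref{eq:lin} it is bounded there by $\gamma\Lambda\tau$. The interior estimate bounds its gradient at $X'$ by $d\gamma\Lambda\tau/\hat s=4d\gamma\Lambda/\nu_0$.

\emph{Other cubes, gradients.} The at most $C$ cubes $Q'\ne Q$ with $|\Xi_{Q'}(X')|\le2M$ contribute at most $C\Lambda\kappa\sigma^{-d}$ by \eqref{eq:off} and \eqref{eq:sep}. The others contribute at most $C\Lambda\kappa$ by \eqref{eq:far} and \eqref{eq:lattice}. Since $\kappa=\gamma\sigma^d$, the total is at most $C\gamma\Lambda$.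

\emph{Other cubes, values.} Here we must gain the factor $\theta=\tau/\delta$. For nearby cubes it comes from the small height of $X'$ over their planes, and for distant cubes from the decay. Let $|\Xi_{Q'}(X')|\le R_1$. Then $|x-x_{Q'}|\le R_1\delta+\sqrt d\,\delta\le R\delta$. By \eqref{eq:vert}, $|t+\tau-\varphi(x)|\le\tau+(1+L)\hat s\le C\tau$, so \eqref{eq:plane} for $Q'$ shows that the last coordinate $\ell_{Q'}(X')/\delta$ of $\Xi_{Q'}(X')$ is at most $C\theta$ in absolute value. By \eqref{eq:off} with \eqref{eq:sep} for the cubes with $|\Xi_{Q'}(X')|\le2M$, and by \eqref{eq:far} with \eqref{eq:lattice} for the rest, these cubes contribute at most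
\[
C\Lambda\delta\kappa\theta\sigma^{-d}+\sum_{2M<|\Xi_{Q'}(X')|\le R_1}C\Lambda\delta\kappa\theta\,|\Xi_{Q'}(X')|^{-d}\le C\gamma\Lambda\tau .
\]
The cubes with $|\Xi_{Q'}(X')|>R_1$ contribute at most $\sum C\Lambda\delta\kappa|\Xi_{Q'}(X')|^{-d}\le C\Lambda\delta\kappa/R_1\le C\gamma\Lambda\tau$, by \eqref{eq:far}, \eqref{eq:lattice} and $R_1\ge1/\theta$.

Adding the estimates gives \eqref{eq:small}. All constants came from \eqref{eq:lattice}, Lemma~\ref{lem:decay} with $M=M(d,L)$, $\nu_0$ and $L$, so $C_5$ depends only on $d$ and $L$, and its use in choice (c) is legitimate; the same holds for $C_4$ in choice (f).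

\subsection{Conclusion}

Put $\hat\lambda=C_6\gamma\Lambda$. By the definitions of $\gamma$ and $\Lambda$, $\hat\lambda=\gamma'\lambda$. Since $C_6\ge4C_5/\nu_0\ge C_5$ and $\tau=4\hat s/\nu_0$, the bounds \eqref{eq:small} give $|\nabla\hat u|\le\hat\lambda$ and $|\hat u|\le(4C_5/\nu_0)\gamma\Lambda\hat s\le\hat\lambda\hat s$ on $\mathcal N_{\hat s}(\hat A)$. So $(\hat u,\hat\lambda,\hat s,\hat A)$ is a state with all the properties stated in Proposition~\ref{prop:step}. This completes the proof of the proposition, and with it the proofs of Theorems~\ref{thm:local} and~\ref{thm:main}.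

\begin{thebibliography}{1}
\bibitem{remark}
\emph{A Remark On Gradients Of Harmonic Functions},\\
\texttt{http://dmle.icmat.es/pdf/MATEMATICAIBEROAMERICANA\_1995\_11\_02\_01.pdf}
\end{thebibliography}
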